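\title{Quartic Salem dilations admit no integrable refinable functions with integer translations}

\begin{abstract}
We consider the refinement equation $f(x)=\sum_j c_jf(\lambda x-d_j)$ with real weights $c_j$, $\sum_j c_j=|\lambda|$, and integer translations $d_j$. When $\lambda$ is a non-integer Pisot number, no solution is integrable. We show that the Pisot numbers are not the only dilations with this property: if $\lambda$ or $-\lambda$ is a Salem number of degree four, for instance the largest root of $x^4-x^3-x^2-x+1$, then the equation has no nonzero solution in $L^1(\mathbb R)$, and a solution that is a finite signed measure is singular. The proof tests a hypothetical solution against Riesz products with imaginary coefficients, whose frequencies are built from the products $\prod_i(\lambda^{T_i}-1)$ along return times $T_i$ of the unimodular conjugate of $\lambda$. We also show that bounded solutions exist whenever all conjugates of $\lambda$ lie outside the closed unit disk.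
\end{abstract}

\section{Introduction}

Let $\lambda$ be a real number with $|\lambda|>1$. A \emph{refinement equation} with dilation $\lambda$ is an equation
\begin{equation}\label{eq:refine}
f(x)=\sum_{j=0}^{m}c_jf(\lambda x-d_j),\qquad \sum_{j=0}^{m}c_j=|\lambda|,
\end{equation}
with real weights $c_j$ and real translations $d_j$. With the convention $\widehat f(\xi)=\int f(x)e^{-2\pi\mathrm i x\xi}\,dx$, the substitution $y=\lambda x-d_j$ turns \eqref{eq:refine} into
\begin{equation}\label{eq:fourier}
\widehat f(\xi)=H(\xi/\lambda)\,\widehat f(\xi/\lambda),\qquad H(\xi)=\frac1{|\lambda|}\sum_{j=0}^{m}c_je^{-2\pi\mathrm i d_j\xi},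
\end{equation}
and the normalization of the weights says that $H(0)=1$. Up to a scalar multiple, \eqref{eq:refine} has a unique compactly supported distribution solution. Normalized by $\widehat f(0)=1$, it is given by $\widehat f(\xi)=\prod_{k\ge1}H(\lambda^{-k}\xi)$. It is called a \emph{$\lambda$-refinable} distribution, and it has \emph{integer translations} if all $d_j$ are integers. We ask for which $\lambda$ such a distribution can be an integrable function.

If all $c_j\ge0$, the solution is the law of the random series $\sum_{k\ge1}\lambda^{-k}X_k$, where the $X_k$ are independent and $\mathbb P(X_k=d_j)=c_j/|\lambda|$, because the Fourier transform of this law is the product above. Take the digits $0$ and $1$ with probability $\frac12$ each. For $\lambda=2$ the law is uniform on $[0,1]$; this and the other B-splines are the integrable examples for integer dilations, which are therefore set aside. For $\lambda=\sqrt2$ the even terms of the series add up to a uniform variable on $[0,1]$ and the odd terms to an independent uniform variable on $[0,\sqrt2]$, so the solution is a trapezoid.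 Non-integer dilations are thus possible.

They are not always possible. A \emph{Pisot number} is a real algebraic integer whose other conjugates all lie strictly inside the unit circle. By a theorem of Erd\H{o}s, extended to general weights, if $\lambda$ is a non-integer Pisot number then every $\lambda$-refinable distribution with integer translations satisfies $\widehat f(\xi)\not\to0$ as $|\xi|\to\infty$; by the Riemann--Lebesgue lemma it is not in $L^1(\mathbb R)$. The following question is posed in \cite{source}.

\begin{quote}
\emph{Is it true that for every non-integer real $\lambda$ with $|\lambda|>1$ that is not a Pisot number, there is a $\lambda$-refinable function in $L^1(\mathbb R)$ with integer translations?}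
\end{quote}

A positive answer looks plausible. The weights may have either sign and their number is unrestricted, so $H$ may be any $1$-periodic trigonometric polynomial with real coefficients $c_j/|\lambda|$ and $H(0)=1$. All that these polynomials share is that they are close to $1$ near the integers, so an obstruction valid for all of them must come from orbits $(\lambda^k\beta)_k$ that stay close to the integers. For a Pisot number such orbits exist and approach the integers geometrically fast. Moreover, little decay is needed for existence: if $|\widehat f(\xi)|\le C(1+|\xi|)^{-\epsilon}$ for one choice of $H$, then for an integer $p>1/\epsilon$ the symbol $H^p$ is again admissible, and its solution has the integrable Fourier transform $\widehat f^{\,p}$, so it is continuous with compact support.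

Nevertheless the answer is no. We say that $\lambda$ satisfies \textbf{(Q)} if $\lambda$ is a real algebraic integer of degree $4$ with $|\lambda|>1$ whose conjugates are $\lambda,\lambda^{-1},\omega,\bar\omega$ with $|\omega|=1$ and $\omega\notin\mathbb R$. In this case $\lambda$ or $-\lambda$ is a quartic Salem number (a \emph{Salem number} is a real algebraic integer greater than $1$ whose other conjugates lie in the closed unit disk, at least one of them on the unit circle). Such a $\lambda$ is not an integer, and it is not a Pisot number because $|\omega|=1$.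

\begin{theorem}\label{thm:main}
If $\lambda$ satisfies \textup{(Q)}, then equation \eqref{eq:refine} with real $c_j$, $\sum_jc_j=|\lambda|$, and integers $d_j$ has no nonzero solution $f\in L^1(\mathbb R)$.
\end{theorem}

\begin{example}\label{ex:family}
Let $a\ge1$ be an integer, $a\ne2$, and let $P_a(x)=x^4-ax^3-x^2-ax+1$. Its largest root satisfies (Q). Indeed, $P_a(x)=x^2(y^2-ay-3)$ with $y=x+1/x$. The roots $y_{1,2}=\frac12(a\pm\sqrt{a^2+12})$ of the quadratic factor satisfy $y_1\ge\frac12(1+\sqrt{13})>2$, and $y_1y_2=-3$ gives $-2<y_2<0$. They are irrational: if $a^2+12=s^2$, then $(s-a)(s+a)=12$ with factors of equal parity, so the factors are $2$ and $6$ and $a=2$. Hence $P_a$ has two real roots $\lambda^{\pm1}$ with $\lambda>1$, $\lambda+\lambda^{-1}=y_1$, and a nonreal pair $\omega,\bar\omega$ with $\omega\bar\omega=1$, $\omega+\bar\omega=y_2$. Finally, $\lambda$ has degree $4$: the field $\mathbb Q(y_1)\subset\mathbb Q(\lambda)$ is real quadratic, $\lambda$ is a root of $x^2-y_1x+1$, and if $\lambda$ lay in $\mathbb Q(y_1)$, the conjugation $y_1\mapsto y_2$ would send it to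 a real root of $x^2-y_2x+1$, which has none. Since $y_1$ increases with $a$, these $\lambda$ are pairwise distinct; $a=1$ gives $\lambda\approx1.7221$.
\end{example}

Theorem~\ref{thm:main} and Example~\ref{ex:family} answer the question in the negative, with infinitely many counterexamples. The theorem has a stronger form for measures.

\begin{theorem}\label{thm:singular}
Let $\lambda$ satisfy \textup{(Q)}. If the solution of \eqref{eq:refine} with integer translations is a finite signed Borel measure, then it is singular with respect to Lebesgue measure. In particular, the law of $\sum_{k\ge1}\lambda^{-k}X_k$ is singular whenever the $X_k$ are independent and identically distributed with finitely many integer values.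
\end{theorem}

In the opposite direction there is a class of dilations, containing $3/2$ and $\sqrt2$, for which existence holds. It is not needed for the answer to the question.

\begin{proposition}\label{prop:exist}
Let $\lambda\in\mathbb R$ be algebraic with all conjugates (including $\lambda$) of modulus greater than $1$, and let $a_dx^d+\dots+a_0\in\mathbb Z[x]$ be its primitive minimal polynomial. With $q=|a_0|$, $d_j=j$ and $c_j=|\lambda|/q$ for $0\le j<q$, the solution of \eqref{eq:refine} is a bounded, compactly supported function.
\end{proposition}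

We do not give a complete classification of dilations.

The proof of Theorem~\ref{thm:main} has an analytic half and an arithmetic half. Section~\ref{sec:riesz} replaces the Riemann--Lebesgue lemma by a criterion that tolerates decay of $\widehat f$, provided the decay is slow at many frequencies at once. Sections~\ref{sec:base}--\ref{sec:orbit} construct elements of $\mathbb Z[\lambda]$ that supply such frequencies, and Section~\ref{sec:end} combines the two halves. Section~\ref{sec:exist} proves Proposition~\ref{prop:exist} and is independent of the rest.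

\section{Orbits modulo one}\label{sec:orbits}

From here to the end of Section~\ref{sec:end}, $\lambda$ satisfies (Q), and the real weights $c_j$ and integer translations $d_j$ are fixed. We write $\|x\|$ for the distance from $x$ to $\mathbb Z$.

\subsection{A nonnegative product}
The factors $H(\lambda^{-k}\xi)$ are complex, and $H-1$ vanishes only to first order at the integers in general. Both defects disappear when $H$ is replaced by its squared modulus. Put
\[
h=|H|^2,\qquad \Phi(\xi)=\prod_{k\ge1}h(\lambda^{-k}\xi).
\]
The function $h\ge0$ is a trigonometric polynomial with $h(0)=1$. It is $1$-periodic because the $d_j$ are integers, and it is even because real weights give $H(-\xi)=\overline{H(\xi)}$. Evenness gives $h'(0)=0$. With $\kappa=\max(1,\sup|h'|,\sup|h''|)$, Taylor's formula and the mean value theorem yield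
\begin{equation}\label{eq:kappa}
|h(x)-1|\le\kappa\|x\|^2,\qquad |h(x)-h(y)|\le\kappa\|x-y\|\qquad(x,y\in\mathbb R).
\end{equation}
The function $h$ may have zeros, and since the weights may be negative it may exceed $1$.

\begin{lemma}\label{lem:reduce}
If \eqref{eq:refine} has a nonzero solution $f\in L^1(\mathbb R)$, then there is $g\in L^1(\mathbb R)$ with $\widehat g=\Phi$. In particular $\int g=1$.
\end{lemma}

\begin{proof}
Iterating \eqref{eq:fourier} gives $\widehat f(\xi)=\widehat f(\lambda^{-n}\xi)\prod_{k=1}^nH(\lambda^{-k}\xi)$. Since $\widehat f$ is continuous and $|H(x)-1|\le C|x|$, we may let $n\to\infty$ and obtain $\widehat f(\xi)=\widehat f(0)\prod_{k\ge1}H(\lambda^{-k}\xi)$. As $f\neq0$, we have $\widehat f(0)\ne0$, and we normalize $\widehat f(0)=1$. Let $g=f*\tilde f$ with $\tilde f(x)=\overline{f(-x)}$. Then $g\in L^1(\mathbb R)$ and $\widehat g=|\widehat f|^2=\Phi$.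
\end{proof}

\subsection{The trace formula}
The field $K=\mathbb Q(\lambda)$ has four embeddings into $\mathbb C$, which send $\lambda$ to its four conjugates. For $\beta\in K$ let $\beta'\in K$ and $\beta^*\in\mathbb C$ be the images of $\beta$ under $\lambda\mapsto\lambda^{-1}$ and $\lambda\mapsto\omega$; the image under $\lambda\mapsto\bar\omega$ is $\overline{\beta^*}$. Embeddings are injective, so $\beta\ne0$ implies $\beta^*\ne0$. The minimal polynomial of $\lambda$ is monic with constant term $\lambda\lambda^{-1}\omega\bar\omega=1$. Hence $\mathbb Z[\lambda]=\bigoplus_{i=0}^3\mathbb Z\lambda^i$ contains $\lambda^{-1}$, and $\lambda^k\mathbb Z[\lambda]=\mathbb Z[\lambda]$ for all $k\in\mathbb Z$. The trace of an algebraic integer, that is, the sum of its images under all embeddings, is a rational integer. Applied to $\lambda^k\beta$, this gives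
\begin{equation}\label{eq:trace}
\lambda^k\beta\equiv-\lambda^{-k}\beta'-2\operatorname{Re}(\omega^k\beta^*)\pmod 1\qquad(\beta\in\mathbb Z[\lambda],\ k\in\mathbb Z).
\end{equation}
Thus the orbit $(\lambda^k\beta)_{k\in\mathbb Z}$ has three phases. For $k\ll0$ it is geometrically small. For $k\gg0$ it is, modulo $1$, a geometrically small term plus an oscillation of constant amplitude $2|\beta^*|$. In between lies a transition about which \eqref{eq:trace} says nothing useful.

We need three facts about the powers of $\omega$. First, $\omega^t\neq1$ for $t\ge1$, since otherwise the conjugate $\lambda$ would satisfy $\lambda^t=1$. Second, $|\omega^{\nu t}-1|\le\nu|\omega^t-1|$ for integers $\nu\ge1$, by summing a geometric progression. Third, Dirichlet's theorem states that for real $\theta$ and every integer $Q\ge1$ there is $1\le t\le Q$ with $\|t\theta\|\le1/Q$; for $\omega=e^{2\pi\mathrm i\theta}$ we have $|\omega^t-1|\le2\pi\|t\theta\|$, so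
\begin{equation}\label{eq:dirichlet}
\text{for every integer }Q\ge1\text{ there is }1\le t\le Q\text{ with }|\omega^t-1|\le 2\pi/Q .
\end{equation}
The positive numbers $|\omega^t-1|$ therefore have infimum $0$, so $\omega^T\to1$ along some sequence $T\to\infty$, and the powers $\omega^k$ are dense in the unit circle.

\subsection{The Pisot argument and why it stops}\label{sub:pisot}
Take the digits $0,1$ with equal weights, so that $h(x)=\cos^2\pi x$. For the golden ratio $\varphi=\frac12(1+\sqrt5)$ as dilation, the trace $\varphi^k+(-\varphi)^{-k}$ is an integer, hence $\|\varphi^k\|\le\varphi^{-|k|}$ for all $k\in\mathbb Z$. No factor $\cos^2(\pi\varphi^k)$ vanishes, since an algebraic integer does not lie in $\frac12+\mathbb Z$, and $1-\cos^2\pi x\le\pi^2\|x\|^2$ is summable along the orbit. Therefore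
\[
|\widehat f(\varphi^n)|^2=\prod_{k<n}\cos^2(\pi\varphi^k)\ \longrightarrow\ \prod_{k\in\mathbb Z}\cos^2(\pi\varphi^k)>0 ,
\]
and $f\notin L^1(\mathbb R)$.

Now let $\lambda$ satisfy (Q), keep $h=\cos^2\pi x$, and let $0\ne\beta\in\mathbb Z[\lambda]$, $s=|\beta^*|>0$. The numbers $2\operatorname{Re}(\omega^k\beta^*)$ are dense in $[-2s,2s]$, so by \eqref{eq:trace} there is $c>0$ with $\|\lambda^k\beta\|\ge c$ for infinitely many $k$. Infinitely many factors are then at most $\cos^2\pi c<1$, and $\Phi(\lambda^n\beta)\to0$. No single orbit contradicts the Riemann--Lebesgue lemma. What survives is quantitative: by \eqref{eq:kappa}, one step of the oscillating phase changes the product by a factor $1-O(s^2)$, so for small $s$ the orbit imitates a Pisot orbit for about $s^{-2}$ steps. The proof exploits this long but finite stretch.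

\section{A Riesz product criterion}\label{sec:riesz}

For $\beta\in\mathbb Z[\lambda]$ and integers $M,n\ge1$ put
\begin{equation}\label{eq:WE}
W=\prod_{-M\le k<M}h(\lambda^k\beta),\qquad E=4\max(|\beta|,|\beta'|)\,|\lambda|^{-M}+2n|\beta^*|,\qquad \xi_j=\lambda^{(2j-1)M}\beta
\end{equation}
for $1\le j\le n$. Here $W$ is the cost of one passage through the orbit of $\beta$ in a window of $2M$ steps, the $\xi_j$ are $n$ copies of $\beta$ delayed by $2M$ steps each, and $E$ will bound the interference between the copies.

\begin{proposition}\label{prop:criterion}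
Suppose there are $\eta_0\in(0,1]$ and triples $(\beta_J,M_J,n_J)$, indexed by the large integers $J$, such that, with $W_J,E_J$ as in \eqref{eq:WE},
\begin{itemize}
\item[(a)] $h(\lambda^k\beta_J)\ge\eta_0$ for all $k\in\mathbb Z$;
\item[(b)] $|\lambda|^{M_J}\ge2$ and $|\lambda|^{M_J}|\beta_J|\ge1$;
\item[(c)] $n_J\to\infty$ and $n_JW_J^2\to\infty$;
\item[(d)] $M_Jn_JE_J\to0$.
\end{itemize}
Then there is no $g\in L^1(\mathbb R)$ with $\widehat g=\Phi$.
\end{proposition}

The point is that $W_J$ may tend to $0$. The first step is to show that $\Phi$ is multiplicative on signed sums of the $\xi_j$: the backward orbit of such a sum runs through the orbit of $\pm\beta$ once for each summand, in disjoint windows of time, and is close to the integers otherwise.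

\begin{lemma}\label{lem:mult}
Let $|\lambda|^M\ge2$, let $h(\lambda^k\beta)\ge\eta_0$ for all $k\in\mathbb Z$ with $\eta_0\in(0,1]$, and let $\varrho=\kappa E/\eta_0\le\frac12$. Then for all $S\subset\{1,\dots,n\}$ and all signs $\varepsilon_j=\pm1$, $j\in S$,
\[
\Big|\log\frac{\Phi(\xi)}{W^{|S|}}\Big|\le4Mn\varrho+\frac{2\varrho}{\lambda^2-1},\qquad \xi=\sum_{j\in S}\varepsilon_j\xi_j .
\]
\end{lemma}

\begin{proof}
Write $B=\max(|\beta|,|\beta'|)$, $s=|\beta^*|$, and note $E\le1$, so $\kappa E^2\le\varrho$. We have $\Phi(\xi)=\prod_{k\le-1}h(\lambda^k\xi)$. Split the range $k\le-1$ into the windows $-2qM\le k<-2(q-1)M$, $1\le q\le n$, and the tail $k<-2nM$.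

Let $k$ lie in window $q$ and put $l=k+(2q-1)M\in[-M,M)$. The term with index $j$ in $\lambda^k\xi$ is $\varepsilon_j\lambda^{l+2M(j-q)}\beta$. For $j<q$ the exponent is less than $-M-2M(q-j-1)$, so the term has modulus at most $B|\lambda|^{-M-2M(q-j-1)}$. For $j>q$ the exponent is at least $M+2M(j-q-1)$, so by \eqref{eq:trace} the term is within $B|\lambda|^{-M-2M(j-q-1)}+2s$ of $\mathbb Z$. Since $|\lambda|^{2M}\ge2$, each of the two geometric series sums to at most $2B|\lambda|^{-M}$, and the oscillations add up to at most $2ns$. So the terms with $j\neq q$ have a sum within $E$ of $\mathbb Z$. If $q\in S$, then \eqref{eq:kappa} and evenness give $|h(\lambda^k\xi)-h(\lambda^l\beta)|\le\kappa E$, and division by $h(\lambda^l\beta)\ge\eta_0$ gives $|h(\lambda^k\xi)/h(\lambda^l\beta)-1|\le\varrho$. If $q\notin S$, then $|h(\lambda^k\xi)-1|\le\kappa E^2\le\varrho$.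

In the tail write $k=-2nM-m$ with $m\ge1$. The largest exponent that can occur is $k+(2n-1)M=-M-m$, so $|\lambda^k\xi|\le2B|\lambda|^{-M-m}\le E|\lambda|^{-m}$ and $|h(\lambda^k\xi)-1|\le\varrho\lambda^{-2m}$.

Thus $\Phi(\xi)/W^{|S|}$ is a product of $2Mn$ factors within $\varrho$ of $1$ and of tail factors within $\varrho\lambda^{-2m}$ of $1$. The inequality $|\log(1+x)|\le2|x|$ for real $|x|\le\frac12$ finishes the proof.
\end{proof}

Hypothesis (a) is what converts the absolute error $\kappa E$ into a relative error, and relative errors are needed because $W^{|S|}$ may be very small. The term $2n|\beta^*|$ in $E$ records that copies which have already passed their transition keep oscillating.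

The second ingredient is near-orthogonality. Let $V(x)=\sum_{j=1}^n\cos(2\pi\xi_jx)$ and assume (b), so that $|\xi_1|\ge1$ and $|\xi_{j+1}|\ge4|\xi_j|$. For every bounded interval $I$,
\begin{equation}\label{eq:L2}
\int_IV^2\,dx\le n|I|+1 .
\end{equation}
Indeed, the diagonal terms contribute at most $n|I|$. For $j'<j$, the product formula for cosines and $|\int_I\cos2\pi\nu x\,dx|\le1/(\pi\nu)$, $\nu>0$, bound the modulus of the integral of $\cos(2\pi\xi_jx)\cos(2\pi\xi_{j'}x)$ by
\[
\frac1{\pi(|\xi_j|-|\xi_{j'}|)}\le\frac4{3\pi|\xi_j|}\le4^{-(j-1)},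
\]
and $2\sum_{j\ge1}(j-1)4^{-(j-1)}=\frac89$.

If $g$ were square integrable and supported in $I$, we could stop here. Lemma~\ref{lem:mult} with $|S|=1$ gives $\int Vg=\sum_j\Phi(\xi_j)\ge nW/2$ for large $J$, while \eqref{eq:L2} and the Cauchy--Schwarz inequality give $|\int Vg|\le(n|I|+1)^{1/2}\|g\|_2$; so $nW^2$ would stay bounded, contrary to (c). For $g\in L^1$ the test function must be bounded, and $V/(nW)$, which is small in $L^2(I)$, reaches the large value $1/W$ at $x=0$. The remedy is to exponentiate: $e^{\mathrm i\alpha V}$ has modulus $1$ and is close to $1$ wherever $\alpha V$ is small. The Riesz product with imaginary coefficients $\prod_j(1+\mathrm i\alpha\cos2\pi\xi_jx)$ is almost equal to it and has a finite expansion whose frequencies are exactly the sums in Lemma~\ref{lem:mult}. That lemma says that the cosines behave, against $g$, like independent variables of mean $W$, so the integral should be $(1+\mathrm i\alpha W)^n$. We choose $\alpha$ to make this close to $-1$.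

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
Suppose $g\in L^1(\mathbb R)$ and $\widehat g=\Phi$. We drop the index $J$ where no confusion arises and put
\[
\alpha=\frac{\pi}{nW},\qquad G_J(x)=\prod_{j=1}^n\big(1+\mathrm i\alpha\cos(2\pi\xi_jx)\big).
\]
By (c), $\alpha^2n=\pi^2/(nW^2)\to0$, and in particular $\alpha\to0$. Passing to a subsequence we may assume $\sum_J\alpha_J^2n_J<\infty$.

\emph{First evaluation: $\int G_Jg\to-1$.} By (d), $Mn\varrho\to0$, so Lemma~\ref{lem:mult} applies for large $J$ and provides $\delta_J\to0$ with $|\Phi(\sum_{j\in S}\varepsilon_j\xi_j)-W^{|S|}|\le\delta_JW^{|S|}$ for all $S$ and all signs. Expand the product and write $\cos t=\frac12\sum_{\varepsilon=\pm1}e^{-\mathrm i\varepsilon t}$: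
\[
\int G_Jg=\sum_{S}(\mathrm i\alpha)^{|S|}\,2^{-|S|}\sum_{\varepsilon\in\{\pm1\}^S}\Phi\Big(\sum_{j\in S}\varepsilon_j\xi_j\Big)=\sum_S(\mathrm i\alpha W)^{|S|}+\mathcal E=\Big(1+\frac{\mathrm i\pi}n\Big)^n+\mathcal E,
\]
where $|\mathcal E|\le\delta_J\sum_S(\alpha W)^{|S|}=\delta_J(1+\pi/n)^n\le\delta_Je^\pi\to0$. Since $n\to\infty$, the main term tends to $e^{\mathrm i\pi}=-1$.

\emph{Second evaluation: $\int G_Jg\to1$.} We have $|G_J|\le(1+\alpha^2)^{n/2}\le e^{\alpha^2n/2}\le2$ for large $J$. For real $|y|\le\frac12$ the power series of the logarithm gives $|\log(1+\mathrm iy)-\mathrm iy|\le\frac12y^2/(1-|y|)\le y^2$. Hence $G_J=\exp(\mathrm i\alpha V+\rho)$ with $|\rho|\le n\alpha^2\to0$ uniformly in $x$. By \eqref{eq:L2}, $\sum_J\int_I(\alpha_JV_J)^2\le(|I|+1)\sum_J\alpha_J^2n_J<\infty$ for every bounded interval $I$, so $\sum_J(\alpha_JV_J)^2$ converges almost everywhere and $\alpha_JV_J\to0$ almost everywhere on $\mathbb R$. Thus $G_J\to1$ almost everywhere, and dominated convergence with majorant $2|g|$ gives $\int G_Jg\to\int g=\Phi(0)=1$.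

The two limits contradict each other.
\end{proof}

\section{Damping the oscillation}\label{sec:base}

\subsection{One multiplication by $\lambda^T-1$}\label{sub:plan}
Consider what Proposition~\ref{prop:criterion} demands. Condition (c) forces $n$ to be larger than $W^{-2}$. In (d), the first term of $E$ forces $M$ to exceed $\log|\beta|/\log|\lambda|$, and the second requires $Mn^2|\beta^*|\to0$. So we need elements $\beta$ for which $|\beta^*|$ is much smaller than $W^4/\log|\beta|$: the final oscillation must be tiny, while the transition that leads to it remains cheap.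

The conjugate $\beta^*$ is made small by multiplying by $\lambda^T-1$ with $\omega^T$ close to $1$. Let $b\in\mathbb Z[\lambda]$, $s=|b^*|$ small, $T$ large, and follow $\lambda^k(\lambda^T-1)b=\lambda^{k+T}b-\lambda^kb$ as $k$ increases.
\begin{itemize}
\item For $k\ll-T$ both terms are geometrically small.
\item For $k\approx-T$ the second term is negligible, and we see the transition of $b$.
\item For $-T\ll k\ll0$ the first term oscillates modulo $1$ with amplitude $2s$. These roughly $T$ steps cost a factor $e^{-O(s^2T)}$.
\item For $k\approx0$ we see the transition of $-b$, perturbed by about $2s$.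
\item For $k\gg0$ the two oscillations combine to $-2\operatorname{Re}(\omega^k(\omega^T-1)b^*)$, of amplitude $2s|\omega^T-1|$.
\end{itemize}
We can afford $T\approx s^{-2}$, and within this range \eqref{eq:dirichlet} provides $T$ with $|\omega^T-1|=O(s^2)$. Heuristically, one multiplication therefore replaces $s$ by about $s^3$ and $W$ by about $cW^2$. After $J$ multiplications $\log(1/s)$ has grown like $3^J$ and $\log(1/W)$ only like $2^J$, while $M$ is comparable to the last exponent, about $s^{-2/3}$ in terms of the final $s$. Since $3>2$, the requirement $MsW^{-4}\to0$ is met. The rigorous version below loses a little and has $5/2$ in place of $3$.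

\subsection{The base element}
In the fourth regime above, the transition of $b$ is perturbed by about $2|b^*|$. To keep $h$ away from zero we need $\kappa|b^*|$ to be small compared with $\inf_kh(\lambda^kb)$. This is not automatic: an element with smaller conjugate is larger, has a longer transition, and may pass closer to the zeros of $h$. The next lemma makes $|b^*|$ small while the lower bound stays fixed.

\begin{lemma}\label{lem:base}
There is $\eta\in(0,1]$ such that for every $\varepsilon>0$ there is $b\in\mathbb Z[\lambda]\setminus\{0\}$ with $|b^*|\le\varepsilon$ and $h(\lambda^kb)\ge\eta$ for all $k\in\mathbb Z$.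
\end{lemma}

\begin{proof}
\emph{Step 1: avoiding the zeros.} Since $h(0)=1$, the trigonometric polynomial $h$ has finitely many zeros in $[0,1)$, possibly none, and they lie in $(0,1)$. Write each zero that belongs to $K$ as $\zeta=\sum_{i=0}^3z_i\lambda^i$ with $z_i\in\mathbb Q$, and let $N\ge1$ be an integer larger than all $|z_1|,|z_2|,|z_3|$ that occur. We claim that $h(\gamma)\neq0$ for every $\gamma\in N\mathbb Z[\lambda]$. Otherwise $\gamma=\zeta+v$ with $v\in\mathbb Z$ and a zero $\zeta\in(0,1)$. Then $\zeta\in K$, and comparing coordinates in $N\mathbb Z[\lambda]=\bigoplus_{i=0}^3N\mathbb Z\lambda^i$ gives $z_1,z_2,z_3\in N\mathbb Z$ and $z_0+v\in N\mathbb Z$. The first three have modulus less than $N$, so they vanish, and $\zeta=z_0$ is an integer, which is impossible.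

\emph{Step 2: one orbit bounded away from the zeros.} Choose $r\ge1$ with $|\omega^r-1|\le\frac12$, and put $\beta_0=N(\lambda^r-1)^u\ne0$ with $u$ so large that $s_0=|\beta_0^*|=N|\omega^r-1|^u>0$ satisfies $\kappa(3s_0)^2\le\frac12$. As $k\to-\infty$, $h(\lambda^k\beta_0)\to1$. For large $k>0$, \eqref{eq:trace} gives $\|\lambda^k\beta_0\|\le3s_0$, so $h(\lambda^k\beta_0)\ge\frac12$. For the finitely many remaining $k$ we have $h(\lambda^k\beta_0)>0$ by Step~1, because $\lambda^k\beta_0\in N\mathbb Z[\lambda]$. Hence $h_*=\inf_kh(\lambda^k\beta_0)\in(0,1]$. Moreover $\lambda^{-r}-1=-\lambda^{-r}(\lambda^r-1)$ gives $\beta_0'=\pm\lambda^{-ru}\beta_0$, so by evenness $h(\lambda^k\beta_0')\ge h_*$ for all $k$ as well.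

\emph{Step 3: shrinking the conjugate.} Let $b_T=(\lambda^T-1)\beta_0\ne0$ with $T\to\infty$ along a sequence with $\omega^T\to1$. For $k<-T/2$ we have $\lambda^kb_T=\lambda^{k+T}\beta_0-\lambda^k\beta_0$ with $|\lambda^k\beta_0|\le|\lambda|^{-T/2}|\beta_0|$, so
\[
h(\lambda^kb_T)\ge h_*-\kappa|\lambda|^{-T/2}|\beta_0| .
\]
For $k\ge-T/2$, treating $\lambda^{k+T}\beta_0$ as a perturbation of $-\lambda^k\beta_0$ would cost $2\kappa s_0$, which may exceed $h_*$. Instead we apply \eqref{eq:trace} to both terms, so that the oscillations nearly cancel and the orbit of $\beta_0'$ appears, read backward: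
\[
\lambda^kb_T\equiv\lambda^{-k}\beta_0'-\lambda^{-k-T}\beta_0'-2\operatorname{Re}\big((\omega^T-1)\omega^k\beta_0^*\big)\pmod 1 .
\]
Therefore $h(\lambda^kb_T)\ge h_*-\kappa\big(|\lambda|^{-T/2}|\beta_0'|+2|\omega^T-1|s_0\big)$. For large $T$ in the sequence both lower bounds exceed $\eta=h_*/2$, while $|b_T^*|=|\omega^T-1|s_0\to0$.
\end{proof}

We now fix $b$ as in Lemma~\ref{lem:base} and an integer $R\ge1$ such that
\begin{equation}\label{eq:constants}
0<s_1:=|b^*|\le\frac{\eta}{10\kappa}\le\frac1{10},\qquad |\lambda|^{2R}\ge2,\qquad 4B|\lambda|^{-R}\le s_1,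
\end{equation}
where $B=\max(|b|,|b'|)$. The interval $-R\le k<R$ is the transition of $b$: outside it, the geometric terms are smaller than the oscillation.

\section{The exponents}\label{sec:exponents}

We choose the exponents $T_1<T_2<\cdots$ of the successive factors $\lambda^{T_i}-1$. Three things are required: the $T_i$ grow geometrically, so that the transitions occur one at a time and in a known order; each stretch of oscillation has bounded cost; and the amplitude drops by a power larger than $2$ at each stage.

\begin{lemma}\label{lem:exponents}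
There are integers $0<T_1<T_2<\cdots$ and $Y<\infty$ such that, with $s_i=s_1\prod_{l<i}|\omega^{T_l}-1|>0$,
\begin{itemize}
\item[(i)] $T_1\ge4R$, and $T_i\ge3T_{i-1}$ for $i\ge2$;
\item[(ii)] $s_i^2T_i\le Y$ for all $i\ge1$;
\item[(iii)] $s_{i+1}\le s_i/2$ for $i\ge1$, $s_{i+1}\le s_i^{5/2}$ for $i\ge2$, and $s_2<1$.
\end{itemize}
\end{lemma}

Dirichlet's theorem bounds the first time $t_i$ with $|\omega^{t_i}-1|\le2\pi s_i^2$ from above, which serves (ii) and (iii), but it gives no lower bound, so $t_i$ may violate (i). We therefore take a multiple $T_i=\nu_it_i$. This loses a factor $\nu_i$ in (iii). The loss is harmless if $\nu_i$ grows only exponentially, which follows once the $t_i$ are nondecreasing and $t_2>T_1$; the latter is arranged by taking $T_1$ to be a record time.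

\begin{proof}
Call $T\ge1$ a \emph{record time} if $|\omega^t-1|>|\omega^T-1|$ for $1\le t<T$. Since the numbers $|\omega^t-1|$ are positive with infimum $0$, there are infinitely many record times, and $|\omega^T-1|\to0$ along them. Let $T_1$ be a record time with $T_1\ge4R$, $|\omega^{T_1}-1|\le\frac12$ and $s_2=s_1|\omega^{T_1}-1|\le(8\pi)^{-2}$. For $i\ge2$, given $T_1,\dots,T_{i-1}$ and hence $s_i$, let
\[
t_i=\min\{t\ge1:|\omega^t-1|\le2\pi s_i^2\},\qquad \nu_i=\lceil3T_{i-1}/t_i\rceil,\qquad T_i=\nu_it_i .
\]
Then $3T_{i-1}\le T_i\le3T_{i-1}+t_i$, which proves (i).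

We show by induction on $i\ge2$ that
\begin{equation}\label{eq:induction}
s_i\le(2\pi4^{i-1})^{-2},\qquad \nu_i\le4^{i-1}.
\end{equation}
For $i=2$ the first inequality holds by the choice of $T_1$. Further, $2\pi s_2^2=2\pi s_1^2|\omega^{T_1}-1|^2<|\omega^{T_1}-1|$ because $s_1\le\frac1{10}$, so by the record property no $t\le T_1$ qualifies as $t_2$. Thus $t_2>T_1$ and $\nu_2\le3$. Assume \eqref{eq:induction} for some $i\ge2$. Then
\begin{equation}\label{eq:drop}
s_{i+1}=s_i|\omega^{\nu_it_i}-1|\le s_i\cdot\nu_i\cdot2\pi s_i^2\le2\pi4^{i-1}s_i^3\le s_i^{5/2}\le s_i/16,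
\end{equation}
where the last two steps use $s_i^{1/2}\le(2\pi4^{i-1})^{-1}$ and $s_i^{3/2}\le(8\pi)^{-3}\le\frac1{16}$. Hence $s_{i+1}\le\frac1{16}(2\pi4^{i-1})^{-2}=(2\pi4^i)^{-2}$. Since $s_{i+1}\le s_i$, the condition defining $t_{i+1}$ is stricter than that defining $t_i$, so $t_{i+1}\ge t_i$ and
\[
\nu_{i+1}\le\frac{3\nu_it_i}{t_{i+1}}+1\le3\nu_i+1\le4\nu_i\le4^i .
\]
This completes the induction. Now (iii) follows from \eqref{eq:drop} together with $s_2\le s_1/2<1$.

For (ii), let $i\ge2$ and apply \eqref{eq:dirichlet} with $Q=\lceil s_i^{-2}\rceil\le2s_i^{-2}$. It gives $t\le Q$ with $|\omega^t-1|\le2\pi s_i^2$, so $s_i^2t_i\le2$. For $i\ge3$, \eqref{eq:drop} gives $s_i\le s_{i-1}/16$ and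
\[
s_i^2T_i\le3s_i^2T_{i-1}+s_i^2t_i\le\tfrac3{256}\,s_{i-1}^2T_{i-1}+2 .
\]
Let $Y=\max(4,s_1^2T_1,s_2^2T_2)$. Since $\frac3{256}Y+2\le Y$, induction gives (ii).
\end{proof}

\section{The orbit of $b\prod_i(\lambda^{T_i}-1)$}\label{sec:orbit}

For $J\ge3$ let $\mathcal J=\{1,\dots,J-1\}$ and
\[
\beta_J=b\prod_{i\in\mathcal J}(\lambda^{T_i}-1)=\sum_{S\subset\mathcal J}\epsilon_S\lambda^{T_S}b,\qquad T_S=\sum_{i\in S}T_i,\qquad \epsilon_S=(-1)^{J-1-|S|}.
\]
Then $|\beta_J^*|=s_J$. By (i) of Lemma~\ref{lem:exponents}, $\sum_{l<i}T_l\le T_i(\frac13+\frac19+\cdots)=T_i/2$. This has two consequences. First, from $1\le|\lambda^{T_i}-1|\le2|\lambda|^{T_i}$ (recall $|\lambda|^{T_i}\ge2$) and $|\lambda^{-T_i}-1|\le2$ we get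
\begin{equation}\label{eq:size}
|\beta_J|\ge|b|,\qquad \max(|\beta_J|,|\beta_J'|)\le2^JB|\lambda|^{2T_{J-1}} .
\end{equation}
Second, if $i$ is the highest index at which two sets differ and $i\in S\setminus S'$, then $T_S-T_{S'}\ge T_i-\sum_{l<i}T_l\ge T_1/2\ge2R$. So the numbers $T_S$ are at least $2R$ apart, and they are ordered like the binary numbers $\sum_{i\in S}2^{i-1}$. We write $S>S'$ if $T_S>T_{S'}$.

As $k$ increases, the terms $\epsilon_S\lambda^{k+T_S}b$ make their transitions one after another, from the largest $S$ to the smallest. For $J=3$,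
\[
\beta_3=\big(\lambda^{T_1+T_2}-\lambda^{T_2}-\lambda^{T_1}+1\big)b ,
\]
and the sum of the terms $\epsilon_S\omega^{k+T_S}b^*$ over the sets that have passed their transition is successively $\omega^{k+T_1+T_2}b^*$, then $\omega^{k+T_2}(\omega^{T_1}-1)b^*$, then the latter minus $\omega^{k+T_1}b^*$, and finally $\omega^k\beta_3^*$. The moduli are $s_1$, $s_2$, at most $s_1+s_2$, and $s_3$; see Figure~\ref{fig:time}. Large amplitudes last a short time and long waits happen at small amplitude, so by (ii) each gap has bounded cost.

\begin{figure}[ht]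
\centering
\begin{tikzpicture}[xscale=0.9]
\foreach \x/\y in {1.5/{-T_1-T_2},3.5/{-T_2},8/{-T_1},10/{0}} {
  \fill[gray!35] (\x-0.2,0) rectangle (\x+0.2,1.8);
  \node[below] at (\x,0) {$\y$};
}
\draw[->] (0,0) -- (12,0) node[right] {$k$};
\draw[very thick] (1.7,1) -- node[above] {$s_1$} (3.3,1);
\draw[very thick] (3.7,0.3) -- node[above] {$s_2$} (7.8,0.3);
\draw[very thick] (8.2,1.2) -- node[above] {$\le s_1+s_2$} (9.8,1.2);
\draw[very thick] (10.2,0.08) -- node[above] {$s_3$} (11.7,0.08);
\end{tikzpicture}
\caption{The orbit $\lambda^k\beta_3$ of $\beta_3=b(\lambda^{T_1}-1)(\lambda^{T_2}-1)$ modulo $1$ (schematic). In the four shaded windows of length $2R$ it follows the orbit of $\pm b$. Between and after them it is within about twice the indicated height of an integer. The gaps of heights $s_1$ and $s_2$ have lengths at most $T_1$ and $T_2$.}\label{fig:time}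
\end{figure}

\begin{lemma}\label{lem:orbit}
We have $h(\lambda^k\beta_J)\ge\eta/2$ for all $k\in\mathbb Z$ and $J\ge3$. There is a constant $A$ such that for all $J\ge3$ and all integers $M\ge1$ with $Ms_J^2\le1$,
\[
\prod_{-M\le k<M}h(\lambda^k\beta_J)\ge e^{-A2^J}.
\]
\end{lemma}

\begin{proof}
Fix $k$. Call $S\subset\mathcal J$ \emph{past} if $k+T_S\ge R$, \emph{active} if $-R\le k+T_S<R$, and \emph{future} if $k+T_S<-R$. Since the $T_S$ are at least $2R$ apart, at most one $S$ is active; if one is, we call $k$ active. Put
\[
C_k=\sum_{S\text{ past}}\epsilon_S\omega^{k+T_S}b^*,\qquad D_k^+=\min_{S\text{ past}}(k+T_S),\qquad D_k^-=\min_{S\text{ future}}|k+T_S|,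
\]
so that $D_k^\pm\ge R$. Apply \eqref{eq:trace} to the past terms and bound the future terms by their moduli. The exponents are spaced by at least $2R$ and $|\lambda|^{2R}\ge2$, so each geometric series is at most twice its first term, and
\begin{equation}\label{eq:uk}
u_k:=\Big\|\lambda^k\beta_J-\sum_{S\text{ active}}\epsilon_S\lambda^{k+T_S}b\Big\|\le2B|\lambda|^{-D_k^+}+2B|\lambda|^{-D_k^-}+2|C_k| ,
\end{equation}
where a term is omitted if there are no sets of the corresponding kind.

\emph{The oscillating sum $C_k$.} It may have up to $2^{J-1}$ terms of modulus $s_1$, and the cancellation comes from grouping them into complete products. If all $S$ are past, then $C_k=\omega^k\beta_J^*$ and $|C_k|=s_J$. Otherwise let $S^0$ be the largest set that is not past. The past sets are exactly the $S>S^0$; if $S^0=\mathcal J$ there are none and $C_k=0$. Group the sets $S>S^0$ by the highest index $i$ at which they differ from $S^0$. Then $i\notin S^0$, and the $i$-th group consists of all $S$ that contain $i$, agree with $S^0$ above $i$, and are arbitrary below $i$. Summing over the arbitrary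 part $S'\subset\{1,\dots,i-1\}$, the group contributes a number of modulus one times
\[
\sum_{S'}(-1)^{i-1-|S'|}\omega^{T_{S'}}b^*=b^*\prod_{l<i}(\omega^{T_l}-1),
\]
which has modulus $s_i$. With $i_0=\min(\mathcal J\setminus S^0)$ and $s_{i+1}\le s_i/2$ we obtain
\begin{equation}\label{eq:Ck}
|C_k|\le\sum_{i\ge i_0}s_i\le2s_{i_0}.
\end{equation}
In all cases $|C_k|\le2s_1$, so \eqref{eq:uk} and \eqref{eq:constants} give $u_k\le4B|\lambda|^{-R}+4s_1\le5s_1$.

\emph{Pointwise bounds.} If $k$ is active with active set $S$, then \eqref{eq:kappa}, evenness and Lemma~\ref{lem:base} give $h(\lambda^k\beta_J)\ge h(\lambda^{k+T_S}b)-5\kappa s_1\ge\eta-\eta/2$. If $k$ is not active, then $u_k=\|\lambda^k\beta_J\|$ and $\kappa u_k^2\le25\kappa s_1^2\le\frac14$, so $h(\lambda^k\beta_J)\ge1-\kappa u_k^2\ge\frac34\ge\eta/2$. This proves the first assertion. For such $k$ also $h(\lambda^k\beta_J)\ge e^{-2\kappa u_k^2}$, since $1-x\ge e^{-2x}$ for $0\le x\le\frac12$.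

\emph{The product.} Each $S$ is active for $2R$ values of $k$, so at most $R2^J$ values of $k$ are active, and
\[
\prod_{-M\le k<M}h(\lambda^k\beta_J)\ge(\eta/2)^{R2^J}\exp\Big(-2\kappa\sum_{-M\le k<M}u_k^2\Big).
\]
We bound the sums of the squares of the three terms in \eqref{eq:uk}.

If $S$ is the smallest past set at time $k$, then $k=D_k^+-T_S$, so the map $k\mapsto(S,D_k^+)$ is injective. Since $2B|\lambda|^{-R}\le1$,
\[
\sum_k\big(2B|\lambda|^{-D_k^+}\big)^2\le2^{J-1}\sum_{D\ge R}4B^2\lambda^{-2D}\le\frac{2^{J-1}}{1-\lambda^{-2}} .
\]
If $S$ is the largest future set, then $k=-D_k^--T_S$, and the same bound follows for $D_k^-$.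

Fix $S^0\neq\mathcal J$ and let $S^+$ be its successor in the order. As in adding $1$ to a binary number, $S^+$ arises from $S^0$ by inserting $i_0$ and deleting $1,\dots,i_0-1$. The set $S^0$ is the largest non-past set exactly when $R-T_{S^+}\le k<R-T_{S^0}$, that is, for $T_{S^+}-T_{S^0}\le T_{i_0}$ values of $k$. By \eqref{eq:Ck} and (ii) these contribute at most $4s_{i_0}^2T_{i_0}\le4Y$ to $\sum_k|C_k|^2$, and there are fewer than $2^{J-1}$ such $S^0$. Finally, all sets are past exactly when $k=k+T_\emptyset\ge R$. Fewer than $M$ of the $k\in[-M,M)$ are of this kind, and they contribute at most $Ms_J^2\le1$. Hence $\sum_{-M\le k<M}|C_k|^2\le2^{J+1}Y+1$.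

By $(x+y+z)^2\le3(x^2+y^2+z^2)$ and $4\le2^J$,
\[
\sum_{-M\le k<M}u_k^2\le3\cdot2^J\Big(\frac1{1-\lambda^{-2}}+8Y+1\Big),
\]
and the lemma holds with $A=R\log(2/\eta)+6\kappa\big((1-\lambda^{-2})^{-1}+8Y+1\big)$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:singular}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:reduce} it suffices to verify the hypotheses of Proposition~\ref{prop:criterion}. We take $\eta_0=\eta/2$, the elements $\beta_J$ of Section~\ref{sec:orbit}, and
\[
M=3T_{J-1},\qquad n=J\lceil e^{2A2^J}\rceil\le2Je^{2A2^J}.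
\]
Condition (a) is the first assertion of Lemma~\ref{lem:orbit}. Condition (b) holds for large $J$, since $M\to\infty$ and $|\beta_J|\ge|b|$.

For (d) we have $MnE=2Mn^2s_J+4Mn\max(|\beta_J|,|\beta'_J|)|\lambda|^{-M}$. By (iii) of Lemma~\ref{lem:exponents}, $s_{J-1}\le s_2^{(5/2)^{J-3}}$, so $s_{J-1}^{1/2}\le e^{-c(5/2)^J}$ with $c=\frac12(\frac25)^3\log(1/s_2)>0$. By (ii) and (iii), $T_{J-1}s_J\le Ys_{J-1}^{-2}s_{J-1}^{5/2}=Ys_{J-1}^{1/2}$. Hence
\[
Mn^2s_J\le12YJ^2\exp\big(4A2^J-c(5/2)^J\big)\to0 .
\]
For the other term let $C=\sup_{T\ge0}T|\lambda|^{-T/2}<\infty$. By \eqref{eq:size} and $T_{J-1}\ge3^{J-2}$,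
\[
Mn\max(|\beta_J|,|\beta'_J|)|\lambda|^{-M}\le3T_{J-1}\,n\,2^JB|\lambda|^{-T_{J-1}}\le6BC\,J2^Je^{2A2^J}|\lambda|^{-3^{J-2}/2}\to0 .
\]
This proves (d). Finally $Ms_J^2\le Mn^2s_J\le1$ for large $J$, so Lemma~\ref{lem:orbit} gives $W\ge e^{-A2^J}$ and $nW^2\ge J$, which is (c).
\end{proof}

\begin{remark}[the role of the hypotheses]
Integrality of the translations makes $h$ periodic, without which the congruence \eqref{eq:trace} carries no information. Reality of the weights makes $h$ even. This lets us ignore the signs $\epsilon_S$ and $\varepsilon_j$, and it gives the quadratic bound in \eqref{eq:kappa}; with a linear bound, the heuristic of Section~\ref{sub:plan} would allow only $T\approx s^{-1}$ and replace $s$ by $s^2$, which does not beat the squaring of $W$. The degree enters through \eqref{eq:dirichlet}. With $p$ pairs of unimodular conjugates, the simultaneous form of Dirichlet's theorem makes all $|\omega_j^t-1|$ of size $O(1/Q)$ with $t\le Q^p$, so the same heuristic replaces $s$ by $s^{1+2/p}$. The exponent exceeds $2$ only for $p=1$. For $p\ge2$ this count does not close,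 and we make no assertion about that case.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:singular}]
Let $\phi_j(x)=\lambda^{-1}(x+d_j)$, and for a finite signed measure $\mu$ let $\mathcal S\mu=\sum_j|\lambda|^{-1}c_j\,(\phi_j)_*\mu$, where $(\phi_j)_*\mu$ is the image measure. Its Fourier transform is $H(\xi/\lambda)\widehat\mu(\xi/\lambda)$, so \eqref{eq:refine} for $\mu$ reads $\mu=\mathcal S\mu$. If $\mu$ has density $f$, then $\mathcal S\mu$ has density $\sum_jc_jf(\lambda x-d_j)$. If $\mu$ is concentrated on a Lebesgue null set $Z$, then $\mathcal S\mu$ is concentrated on the null set $\bigcup_j\phi_j(Z)$. Let $\mu=\mu_{ac}+\mu_{s}$ be the Lebesgue decomposition of a solution. Then $\mu=\mathcal S\mu_{ac}+\mathcal S\mu_s$ is again such a decomposition, and uniqueness gives $\mathcal S\mu_{ac}=\mu_{ac}$. So the density of $\mu_{ac}$ is an $L^1$ solution of \eqref{eq:refine}, which vanishes by Theorem~\ref{thm:main}, and $\mu$ is singular. The law of $\sum_k\lambda^{-k}X_k$ is the case $c_j=|\lambda|\,\mathbb P(X_1=d_j)$.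
\end{proof}

\section{Dilations with all conjugates outside the unit disk}\label{sec:exist}

The mechanism behind Proposition~\ref{prop:exist} is visible for $\lambda=3/2$, where the minimal polynomial is $2x-3$ and the digits are $0,1,2$. The $3^n$ numbers $\sum_{k<n}x_k(3/2)^k$ are distinct: in a relation $\sum_{k<n}y_k3^k2^{n-1-k}=0$ with $|y_k|\le2$, the first nonzero $y_k$ would be divisible by $3$. They lie in $2^{-(n-1)}\mathbb Z$, so an interval of bounded length contains $O(2^n)$ of them. Each has probability $3^{-n}$, so after rescaling an interval of length $(2/3)^n$ has mass $O((2/3)^n)$. In higher degree the group generated by $1,\lambda,\dots,\lambda^{n-1}$ is dense in $\mathbb R$, and the count must be made in the space of all conjugates.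

\begin{proof}[Proof of Proposition~\ref{prop:exist}]
Let $P=a_dx^d+\dots+a_0$ and let $\lambda=\lambda_1,\dots,\lambda_d$ be its roots. Then $q=|a_0|=|a_d|\prod_i|\lambda_i|>1$. The solution is the law $\mu$ of $\sum_{k\ge1}\lambda^{-k}X_k$ with $X_k$ independent and uniform on $\{0,\dots,q-1\}$; it has compact support. Let $Z_n$ be the set of numbers $z=\sum_{k<n}x_k\lambda^k$ with $x_k\in\{0,\dots,q-1\}$. We use Gauss's lemma in the form: if $D\in\mathbb Z[x]$ vanishes at $\lambda$, then $D=PF$ with $F\in\mathbb Z[x]$. All constants below are independent of $n$.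

\emph{Distinctness.} Different digit strings give different elements of $Z_n$. Otherwise their difference is a nonzero $D=PF$ with all coefficients of modulus less than $|a_0|$. But the lowest nonzero coefficient of $D$ is $a_0$ times that of $F$, so it has modulus at least $|a_0|$.

\emph{The groups $L_n$.} For $n\ge d$ let $L_n=\mathbb Z+\mathbb Z\lambda+\dots+\mathbb Z\lambda^{n-1}\supset Z_n$. For $m\in\mathbb Z$ we have $m\lambda^n\in L_n$ if and only if $a_d\mid m$. Indeed, if $m\ne0$ and $m\lambda^n\in L_n$, then $\lambda$ is a root of an integer polynomial with leading term $mx^n$, which equals $PF$, so $a_d\mid m$; conversely $a_d\lambda^n=-\sum_{i<d}a_i\lambda^{n-d+i}\in L_n$. The cyclic group $L_{n+1}/L_n$ thus has order $|a_d|$, and $L_n$ is a union of $|a_d|^{n-d}$ cosets of $L_d$.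

\emph{Counting.} Let $\iota:\mathbb Q(\lambda)\to\mathbb R^{r_1}\times\mathbb C^{r_2}\cong\mathbb R^d$ be the Minkowski embedding, which has one coordinate for each real embedding, the first being the identity, and one for each pair of complex conjugate embeddings. The vectors $\iota(1),\dots,\iota(\lambda^{d-1})$ form a basis of $\mathbb R^d$, because the Vandermonde determinant of the distinct numbers $\lambda_i$ is nonzero. Let $\Pi$ be the half-open parallelepiped they span, $v>0$ its volume, and $r$ a bound for the moduli of all coordinates of its points. For $z$ ranging over one coset of $L_d$, the sets $\iota(z)+\Pi$ are disjoint. For $z\in Z_n$ the coordinate belonging to $\lambda_i$ has modulus at most $(q-1)\sum_{k<n}|\lambda_i|^k\le C|\lambda_i|^n$; this is where $|\lambda_i|>1$ is used. Fix $\ell>0$ and let $I$ be an interval of length $\ell$. For $z\in Z_n\cap I$, the set $\iota(z)+\Pi$ lies in the region where the first coordinate is within $r$ of $I$ and the coordinate belonging to $\lambda_i$, $i\ge2$, has modulus at most $(C+r)|\lambda_i|^n$. A real coordinate contributes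 a length proportional to $|\lambda_i|^n$ and a complex one an area proportional to $|\lambda_i|^n|\bar\lambda_i|^n$, so the region has volume at most $C_1\prod_{i\ge2}|\lambda_i|^n$. Each coset therefore contains at most $v^{-1}C_1\prod_{i\ge2}|\lambda_i|^n$ points of $Z_n\cap I$, and
\[
\#(Z_n\cap I)\le C_2|a_d|^n\prod_{i\ge2}|\lambda_i|^n=C_2\,(q/|\lambda|)^n ,
\]
with $C_2$ depending on $\ell$ but not on the position of $I$.

\emph{Conclusion.} Write $\sum_{k\ge1}\lambda^{-k}X_k=\lambda^{-n}z+\rho$ with $z=\sum_{k<n}X_{n-k}\lambda^k\in Z_n$ and $|\rho|\le C_3|\lambda|^{-n}$, $C_3=(q-1)/(|\lambda|-1)$. By distinctness each value of $z$ has probability $q^{-n}$. If the series lies in a given interval of length $|\lambda|^{-n}$, then $z$ lies in a fixed interval of length $\ell=1+2C_3$. Hence every interval of length $|\lambda|^{-n}$, $n\ge d$, has $\mu$-measure at most $C_2|\lambda|^{-n}$. An interval of length $t\le|\lambda|^{-d}$ with $|\lambda|^{-n-1}<t\le|\lambda|^{-n}$ then has measure at most $C_2|\lambda|t$. Covering a Borel set by short intervals shows that $\mu$ is bounded by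 $C_2|\lambda|$ times Lebesgue measure, so $\mu$ has a bounded density.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Refinable Functions With Non-Integer Dilations},
\texttt{http://www.math.cuhk.edu.hk/\~{}djfeng/fengpapers/smooth/smoothsubmission-final.pdf}
\end{thebibliography}
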